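\title{Two identities do not characterize the intermixed languages}

\begin{abstract}
The intermixed languages over a finite alphabet $A$ are those obtained from the letters by Boolean operations, product and shuffle. The syntactic morphism $\eta$ of such a language satisfies $x^{\omega+1}=x^\omega$ and $(x^\omega y^\omega)^{\omega+1}=(x^\omega y^\omega)^\omega$ for all $x,y\in\eta(A)\cup\{1\}$. We show that these two identities do not characterize the intermixed languages among the regular languages as soon as $A$ has two letters. Intermixed languages also satisfy $(hxy)^{\omega+1}=(hxy)^\omega$, where $x,y$ are the images of two distinct letters $a,b$ and $h=(x^\omega y^\omega)^\omega$, and an explicit regular language satisfies the first two identities but not the third. More generally, we determine the words $u\in\{a,b\}^*$ for which $(h\,\eta(u))^{\omega+1}=(h\,\eta(u))^\omega$ holds for all intermixed languages.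
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a finite nonempty alphabet, $A^*$ the set of words over $A$, $1$ the empty word and $A^+=A^*\setminus\{1\}$. A \emph{factor} of a word is a contiguous subword. The \emph{shuffle} $w_1\mathbin{\sqcup\!\sqcup}w_2$ of two words is the set of words $w$ whose positions can be colored red and blue so that the red positions, read from left to right, spell $w_1$ and the blue positions spell $w_2$. For instance $ab\mathbin{\sqcup\!\sqcup}b=\{abb,bab\}$. The shuffle $L_1\mathbin{\sqcup\!\sqcup}L_2$ of two languages is the union of the sets $w_1\mathbin{\sqcup\!\sqcup}w_2$ with $w_1\in L_1$, $w_2\in L_2$. A language $L\subseteq A^*$ is \emph{intermixed} if it belongs to the smallest class of languages of $A^*$ that contains the letters $\{c\}$, $c\in A$, and is closed under Boolean operations, product (concatenation) and shuffle. The smallest class closed under Boolean operations and product alone is the class of \emph{star-free} languages, so star-free languages are intermixed.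

Two words $w,w'$ are \emph{syntactically equivalent} for $L$ if $pwq\in L\Leftrightarrow pw'q\in L$ for all words $p,q$. This is a congruence on $A^*$, of finite index exactly when $L$ is regular. The quotient $M$ is the \emph{syntactic monoid} of $L$ and the quotient map $\eta\colon A^*\to M$ is its \emph{syntactic morphism}. Every element $s$ of a finite monoid has exactly one idempotent power, written $s^\omega$, and $s^{\omega+1}$ means $s^\omega s$. It is known (see \cite{shuffle}) that the syntactic morphism of an intermixed language satisfies
\begin{equation}\label{eq:known}
x^{\omega+1}=x^\omega\quad\text{and}\quad (x^\omega y^\omega)^{\omega+1}=(x^\omega y^\omega)^\omega\qquad\text{for all }x,y\in\eta(A)\cup\{1\}.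
\end{equation}
In particular not every regular language is intermixed, since $(aa)^*$ violates the first identity. The following question is posed in \cite{shuffle}.

\begin{quote}
\textbf{Problem.} Is a regular language $L\subseteq A^*$ intermixed if and only if its syntactic morphism satisfies \eqref{eq:known}?
\end{quote}

An identity $s^{\omega+1}=s^\omega$ with $s=\eta(g)$ says that $L$ \emph{does not count along $g$}: for large $k$, replacing a factor $g^k$ by $g^{k+1}$ never changes membership in $L$ (Lemma~\ref{lem:aperiodic}). Star-free languages count along no word (Remark~\ref{rem:starfree}). The shuffle changes this.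

\begin{example}\label{ex:abab}
We have $(abab)^*=(ab)^*\cap\big((aab)^*\mathbin{\sqcup\!\sqcup}b^*\big)$. Indeed, if $(ab)^k$ lies in the shuffle, all its $a$'s are red and the red word is a power of $aab$, so $k$ is even; conversely $abab\in aab\mathbin{\sqcup\!\sqcup}b$. The languages $(ab)^*$, $(aab)^*$ and $b^*$ are star-free by Lemma~\ref{lem:primitive}, so $(abab)^*$ is intermixed, and it counts along $ab$ modulo $2$.
\end{example}

An identity of this kind can therefore hold only for special words $g$, and \eqref{eq:known} names two families: letters, and the words $a^nb^n$ with $n$ large. For a one-letter alphabet this is enough (Proposition~\ref{prop:oneletter}). The shuffle counts along $ab$, and it counts along $a^nb^nc^n$ (Proposition~\ref{prop:three}), so one may well guess that it counts along everything that \eqref{eq:known} does not protect, and that the answer to the Problem is yes. On the other hand \eqref{eq:known} says nothing about words in which long blocks $a^n$, $b^n$ are mixed with short pieces, the simplest being $(a^nb^n)^m\,ab$. The trick of Example~\ref{ex:abab}, where one color collects all the $a$'s and groups them in pairs, has no obvious analogue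 there, because a color that collects a whole block $a^n$ cannot know the parity of $n$. We show that no other trick works, so the answer is no for every alphabet with at least two letters.

Fix two letters $a\ne b$ of $A$. For a morphism $\varphi$ from $A^*$ to a finite monoid put $x=\varphi(a)$, $y=\varphi(b)$, $h=(x^\omega y^\omega)^\omega$, and for $u\in\{a,b\}^*$ consider the identity
\[
I_u:\qquad (h\,\varphi(u))^{\omega+1}=(h\,\varphi(u))^\omega .
\]
It says that there is no counting along $(a^nb^n)^m u$ for large $n$ and $m$. Whether it holds for intermixed languages depends on a combinatorial property of $u$.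

\begin{definition}\label{def:admissible}
For $u\in\{a,b\}^*$ let
\[
F(u)=\{z\in\{a,b\}^* : u\in z\mathbin{\sqcup\!\sqcup}b^ia^j\text{ for some }i,j\ge0\}.
\]
The word $u$ is \emph{admissible} if for every nonempty $\delta\in\{a,b\}^+$ some power of $\delta$ has a factor in $F(u)$.
\end{definition}

A word $b^ia^j$ placed between a long block of $b$'s and a long block of $a$'s merely lengthens the two blocks. Thus $F(u)$ lists what red has to take from $u$ in order to leave blue a remainder that disappears, and $u$ is admissible when every periodic red word is able to take such a piece.

\begin{example}\label{ex:admissible}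
(a) The word $ab$ is admissible: $ab\in a\mathbin{\sqcup\!\sqcup}b$ and $ab\in b\mathbin{\sqcup\!\sqcup}a$ give $a,b\in F(ab)$, and every nonempty word contains a letter.

(b) For $i\ge1$ the word $a^ib$ is admissible: $b,a^i\in F(a^ib)$, and a nonempty $\delta$ either contains $b$ or lies in $a^+$, in which case $\delta^i$ has the factor $a^i$. In the same way $ab^j$ is admissible for $j\ge1$, because $a,b^j\in F(ab^j)$.

(c) We have $1\in F(u)$ if and only if $u\in b^*a^*$, and such $u$ are admissible since $1$ is a factor of every word.

(d) The word $aabb$ is not admissible. Its subwords in $b^*a^*$ are $1,a,aa,b,bb$, so $F(aabb)=\{aabb,abb,bb,aab,aa\}$. Each of these words contains $aa$ or $bb$, and no power of $ab$ does.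
\end{example}

\begin{theorem}\label{thm:identity}
If $L\subseteq A^*$ is intermixed, $a\ne b$ are letters and $u\in\{a,b\}^*$ is admissible, then the syntactic morphism $\eta$ of $L$ satisfies $I_u$. In particular, for $x=\eta(a)$ and $y=\eta(b)$,
\begin{equation}\label{eq:third}
\big((x^\omega y^\omega)^\omega xy\big)^{\omega+1}=\big((x^\omega y^\omega)^\omega xy\big)^{\omega}.
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:answer}
Let $a\ne b$ be letters of $A$, let $T=a^2a^*b^2b^*$ and $L_0=(T^*ab\,T^*ab)^*T^*$. The regular language $L_0$ satisfies \eqref{eq:known} but violates \eqref{eq:third}. Hence $L_0$ is not intermixed.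
\end{theorem}

The language $L_0$ counts modulo $2$ the short pieces $ab$ among pieces $a^ib^j$ with $i,j\ge2$. Note that $L_0\cap(ab)^*=(abab)^*$ is intermixed: what cannot be done is to count these $ab$'s in the presence of long blocks.

\begin{theorem}\label{thm:classification}
Let $a\neq b$ be letters of $A$ and $u\in\{a,b\}^*$. The identity $I_u$ holds for all intermixed languages of $A^*$ if and only if $u$ is admissible.
\end{theorem}

By Example~\ref{ex:admissible}, $(h\,xy)^{\omega+1}=(h\,xy)^\omega$ is a law of intermixed languages and $(h\,x^2y^2)^{\omega+1}=(h\,x^2y^2)^\omega$ is not. Section~\ref{sec:idea} explains this contrast by hand; it contains the idea of both directions of Theorem~\ref{thm:classification}.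

\section{Aperiodic elements, recognition and star-free languages}\label{sec:prelim}

Apart from free monoids, all monoids are finite. An element $s$ of a monoid is \emph{aperiodic} if $s^{\omega+1}=s^\omega$.

\begin{lemma}\label{lem:aperiodic}
An element $s$ is aperiodic if and only if $s^t=s^{t+1}$ for some $t\ge1$, and then $s^k=s^\omega$ for all $k\ge t$.
\end{lemma}

\begin{proof}
If $s^\omega=s^t$ and $s$ is aperiodic, then $s^{t+1}=s^t$. Conversely $s^t=s^{t+1}$ gives $s^k=s^t$ for all $k\ge t$. In particular $s^{2t}=s^t$, so $s^t=s^\omega$ and $s^{\omega+1}=s^{t+1}=s^\omega$.
\end{proof}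

An \emph{exponent} of a monoid $M$ is an integer $n\ge1$ with $s^n=s^\omega$ for all $s\in M$. The product of integers $n_s\ge1$ with $s^{n_s}=s^\omega$ is one, and every multiple of an exponent is an exponent, so finitely many monoids have arbitrarily large common exponents. A morphism $\pi$ of monoids sends idempotents to idempotents, so $\pi(s^\omega)=\pi(s)^\omega$ and $\pi$ preserves aperiodicity. In a direct product $(s_1,s_2)^\omega=(s_1^\omega,s_2^\omega)$.

A morphism $\varphi\colon A^*\to M$ \emph{recognizes} $L$ if $L=\varphi^{-1}(P)$ for some $P\subseteq M$. In that case $\varphi(w)=\varphi(w')$ implies $\varphi(pwq)=\varphi(pw'q)$ for all $p,q$, so $w$ and $w'$ are syntactically equivalent. Hence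
\begin{equation}\label{eq:factor}
\eta=\pi\circ\varphi\quad\text{for a morphism $\pi$ from $\varphi(A^*)$ onto the syntactic monoid of $L$.}
\end{equation}

The languages $\emptyset=\{a\}\cap\{a\}^c$, $A^*=\emptyset^c$ and $\{1\}=(AA^*)^c$ are star-free, hence so are all finite and all cofinite languages. For $B\subseteq A$ the language $B^*=\big(A^*(A\setminus B)A^*\big)^c$ is star-free. Since complement in $B^*$ is complement in $A^*$ followed by intersection with $B^*$, a star-free language of $B^*$ is also a star-free language of $A^*$.

\begin{proposition}\label{prop:oneletter}
If $A=\{a\}$, a regular language is intermixed if and only if it satisfies \eqref{eq:known}.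
\end{proposition}

\begin{proof}
If $\eta(a)^t=\eta(a)^{t+1}$, then $a^k\in L\Leftrightarrow a^{k+1}\in L$ for all $k\ge t$, so $L$ is finite or cofinite, hence star-free, hence intermixed. The converse is the known necessity of \eqref{eq:known}.
\end{proof}

A nonempty word is \emph{primitive} if it is not a power $\sigma^k$ with $k\ge2$. Every nonempty word $\delta$ is a power of a primitive word, its \emph{primitive root}. Two words that commute are powers of a common word.

\begin{lemma}\label{lem:primitive}
If $\rho\in A^+$ is primitive, then $\rho^*$ is star-free.
\end{lemma}

\begin{proof}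
Let $Z$ be the finite set of words of length $|\rho|+1$ that are not factors of a power of $\rho$. We show that $\rho^+=(\rho A^*\cap A^*\rho)\setminus A^*ZA^*$; the inclusion from left to right holds by definition of $Z$. Let $w$ be in the right-hand side. A factor of length $|\rho|+1$ of a power of $\rho$ has equal first and last letters, so letters of $w$ at distance $|\rho|$ are equal. As $w$ starts with $\rho$, it is a prefix of a power of $\rho$. Suppose $|w|$ is not a multiple of $|\rho|$. The suffix $\rho$ of $w$ then gives $\rho\rho=s\rho s'$ with $s,s'$ nonempty and $|s|+|s'|=|\rho|$. Here $s$ is a prefix and $s'$ a suffix of $\rho$, so $\rho=ss'$, and cancelling in $ss'ss'=s\rho s'$ gives $\rho=s's$. Thus $s$ and $s'$ commute and $\rho$ is not primitive, a contradiction.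
\end{proof}

\section{The idea: $ab$ against $aabb$}\label{sec:idea}

The only serious step in Theorem~\ref{thm:identity} is the shuffle. Let $\varphi_1,\varphi_2$ recognize $L_1,L_2$, let $p=(a^nb^n)^m$ with $n,m$ large, and suppose by induction that neither morphism counts along $a$, $b$, $a^nb^n$ or $pu$. The \emph{value} of a colored word is the pair $(\varphi_1(\text{red word}),\varphi_2(\text{blue word}))$, and the behavior of a word with respect to $L_1\mathbin{\sqcup\!\sqcup}L_2$ depends only on its set of values. It suffices to show that every value of $w_k=(pu)^kp$ is a value of $w_{k+1}$ when $k$ is large, for an increasing sequence of subsets of a finite set is eventually constant. So we never have to remove a copy of $u$ from a colored word. We only have to add one without either color noticing.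

If a mostly red block $a^n$ is followed by a mostly blue block $b^n$, any word over $\{a,b\}$ can be inserted between them: its $a$'s, colored red, lengthen a long red run, and its $b$'s, colored blue, lengthen a long blue run. The hard case is the one where blue dominates every block and red picks up scattered letters. If red is silent on a long stretch, blue alone sees a high power of $pu$ and does not notice one more. Otherwise the values of the red prefixes repeat, and there is a place, just before some copy of $p$, where a nonempty word $\delta$ and all its powers can be inserted into the red word at no cost.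

Take $u=ab$ and, say, $\delta=bab$. Insert at that place the word $p\cdot ab\cdot p$, colored as follows, with red letters underlined:
\[
a^n\,\underline{b}\,b^{n-1}\cdots a^nb^n\;\cdot\;\underline{a}\,b\;\cdot\;a^n\,\underline{b}\,b^{n-1}\cdots a^nb^n .
\]
Red reads $bab=\delta$. Blue reads $a^nb^{n-1}\cdots a^nb^{n+1}a^nb^{n-1}\cdots a^nb^n$, because the blue $b$ of the new copy of $ab$ has joined the block before it. Blue therefore sees only additional long blocks in front of the long blocks of the next copy of $p$, and does not notice them. The word has gained one copy of $ab$. Had $\delta$ contained no $a$, we would have colored the $b$ of $ab$ red, and the blue $a$ would have joined the block after it.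

Now take $u=aabb$ and $\delta=ab$. What red takes from a copy of $aabb$ must be a factor of a power of $ab$, so it is $1$, $a$, $b$ or $ab$, and blue is left with $aabb$, $abb$, $aab$ or $ab$. Each of these starts with $a$ and ends with $b$, so it survives as a short marker between a long block of $b$'s and a long block of $a$'s. Blue sees every copy of $u$, and this can be exploited. Let the red language be $(ab)^*$ and let the blue language require that the markers alternate $aabb,abb,aabb,abb,\dots$, starting with $aabb$ and ending with $abb$. Neither language counts, but their shuffle contains $w_k$ only if $k$ is even. Section~\ref{sec:converse} carries this out for every non-admissible $u$.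

\section{Closure properties: proof of Theorem~\ref{thm:identity}}\label{sec:closure}

Fix letters $a\ne b$, put $B=\{a,b\}$ and fix an admissible word $u\in B^*$. The identity $I_u$ alone does not pass through the shuffle, because the argument of Section~\ref{sec:idea} needs long blocks to be absorbed. We therefore carry the identities \eqref{eq:known} for $a$ and $b$ along in the induction.

\begin{definition}\label{def:good}
A morphism $\varphi\colon A^*\to M$ with $x=\varphi(a)$, $y=\varphi(b)$, $h=(x^\omega y^\omega)^\omega$ is \emph{good} if
\begin{itemize}
\item[(G1)] $x$ and $y$ are aperiodic;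
\item[(G2)] $x^\omega y^\omega$ is aperiodic;
\item[(G3)] $h\,\varphi(u)$ is aperiodic, that is, $I_u$ holds.
\end{itemize}
A language is \emph{good} if some good morphism recognizes it.
\end{definition}

If $\varphi$ is good, it remains good as a morphism onto $\varphi(A^*)$, and so does its composition with any morphism of monoids. By \eqref{eq:factor} the syntactic morphism of a good language is good. Theorem~\ref{thm:identity} thus follows once we show that the letters are good and that good languages are closed under the operations; \eqref{eq:third} is the case $u=ab$.

\subsection{Letters, Boolean operations and product}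

The language $\{c\}$ is recognized by the morphism to the monoid $\{1,c,0\}$ with $c^2=0$ that sends $c$ to $c$ and the other letters to $0$. Every element of this monoid satisfies $s^2=s^3$, so the morphism is good. A morphism that recognizes $L$ recognizes its complement. If $\varphi_i$ recognizes $L_i$, then $\varphi_1\times\varphi_2$ recognizes $L_1\cup L_2$ and $L_1\cap L_2$, and it is good when $\varphi_1,\varphi_2$ are good because (G1)--(G3) hold componentwise.

For the product we record, for each word, the values of all ways of cutting it in two.

\begin{lemma}\label{lem:product}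
Let $\varphi_i\colon A^*\to M_i$ recognize $L_i$ for $i=1,2$. There is a morphism $\nu\colon A^*\to N$ onto a finite monoid that recognizes $L_1L_2$ and has the following property: if $g$ is a word such that $\varphi_1(g)$ and $\varphi_2(g)$ are aperiodic, then $\nu(g)$ is aperiodic.
\end{lemma}

\begin{proof}
Let $S(w)=\{(\varphi_1(p),\varphi_2(q)):w=pq\}$ and $\tau(w)=(\varphi_1(w),\varphi_2(w),S(w))$. A cut of $ww'$ falls in $w$ or in $w'$, so
\[
S(ww')=\{(s,s'\varphi_2(w')):(s,s')\in S(w)\}\cup\{(\varphi_1(w)s,s'):(s,s')\in S(w')\}.
\]
Thus $\tau(ww')$ depends only on $\tau(w)$ and $\tau(w')$, and the relation $\tau(w)=\tau(w')$ is a congruence of finite index. Let $\nu$ be the quotient morphism. If $L_i=\varphi_i^{-1}(P_i)$, then $w\in L_1L_2$ if and only if $S(w)$ meets $P_1\times P_2$, so $\nu$ recognizes $L_1L_2$.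

Let $g\ne1$ (the case $g=1$ is trivial) and choose $t\ge1$ with $\varphi_i(g)^t=\varphi_i(g)^{t+1}$ for $i=1,2$. We show $\tau(g^{2t+1})=\tau(g^{2t+2})$. The first two components agree because $2t+1\ge t$. A cut $g^{k+1}=pq$ has the form $p=g^ig'$, $q=g''g^j$ with $g=g'g''$ and $i+j=k$. For $k=2t$ we have $i\ge t$ or $j\ge t$, and raising that exponent by one gives a cut of $g^{2t+2}$ with the same pair of values. For $k=2t+1$ we have $i\ge t+1$ or $j\ge t+1$, and lowering that exponent by one gives a cut of $g^{2t+1}$ with the same pair of values. Hence $S(g^{2t+1})=S(g^{2t+2})$.
\end{proof}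

Suppose $\varphi_1,\varphi_2$ are good and let $n$ be a common exponent of $M_1$, $M_2$ and $N$. For each $\psi\in\{\varphi_1,\varphi_2,\nu\}$ we have $\psi(a^nb^n)=\psi(a)^\omega\psi(b)^\omega$ and $\psi((a^nb^n)^n)=(\psi(a)^\omega\psi(b)^\omega)^\omega$, so $\psi$ is good exactly when the images of the four words $a$, $b$, $a^nb^n$, $(a^nb^n)^nu$ are aperiodic. Lemma~\ref{lem:product} applied to these words shows that $\nu$ is good.

\begin{remark}\label{rem:starfree}
The same three steps show that every star-free language is recognized by a morphism $\varphi$ with $\varphi(g)$ aperiodic for all words $g$. By \eqref{eq:factor}, all elements of its syntactic monoid are aperiodic.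
\end{remark}

\subsection{Shuffle: the set of values}

Let $\varphi_i\colon A^*\to M_i$ be good and recognize $L_i=\varphi_i^{-1}(P_i)$, $i=1,2$. Let $\mu(w)\subseteq M_1\times M_2$ be the set of values of all red/blue colorings of $w$:
\[
\mu(w)=\{(\varphi_1(w_1),\varphi_2(w_2)) : w\in w_1\mathbin{\sqcup\!\sqcup}w_2\}.
\]
The subsets of $M_1\times M_2$ form a finite monoid under $ZZ'=\{zz':z\in Z,\ z'\in Z'\}$, with identity $\{(1,1)\}=\mu(1)$. A coloring of $ww'$ is a coloring of $w$ followed by a coloring of $w'$, and its value is the product of the two values, so $\mu$ is a morphism. It recognizes $L_1\mathbin{\sqcup\!\sqcup}L_2$, since $w\in L_1\mathbin{\sqcup\!\sqcup}L_2$ if and only if $\mu(w)$ meets $P_1\times P_2$. We prove that $\mu$ is good.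

For $i=1,2$ put $x_i=\varphi_i(a)$, $y_i=\varphi_i(b)$, $e_i=x_i^\omega$, $f_i=y_i^\omega$, $h_i=(e_if_i)^\omega$, $u_i=\varphi_i(u)$ and $R_i=\varphi_i(B^*)$. By (G1)--(G3) and Lemma~\ref{lem:aperiodic} there is $t\ge1$ such that, for $i=1,2$,
\begin{equation}\label{eq:t}
x_i^s=e_i,\quad y_i^s=f_i,\quad (e_if_i)^s=h_i\quad (s\ge t),\qquad (h_iu_i)^t=(h_iu_i)^{t+1}.
\end{equation}
Dropping the index $i$, we have $xe=e$ and $fy=f$, and $h=(ef)^t$ gives $eh=h=hf$. Hence $xh=xeh=h$ and $hy=hfy=h$, and since $h$ is idempotent,
\begin{equation}\label{eq:absorb}
h\,y^jx^l\,h=h\qquad(j,l\ge0).
\end{equation}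
This is the algebraic form of the fact that a word of $b^*a^*$ disappears between long blocks.

\begin{lemma}\label{lem:letters}
For all $n\ge2t$, $\mu(a)^n=X:=\{(x_1^i,e_2),(e_1,x_2^i):i\ge0\}$ and $\mu(b)^n=Y:=\{(y_1^i,f_2),(f_1,y_2^i):i\ge0\}$. Hence $\mu$ satisfies \textup{(G1)}, with $\mu(a)^\omega=X$ and $\mu(b)^\omega=Y$.
\end{lemma}

\begin{proof}
We have $\mu(a)^n=\{(x_1^i,x_2^j):i+j=n\}$. If $i+j=n$ then $i\ge t$ or $j\ge t$, so the pair lies in $X$. Conversely $(x_1^i,e_2)=(x_1^{i'},x_2^{n-i'})$ with $i'=\min(i,t)$, because $n-i'\ge t$, and $(e_1,x_2^i)=(x_1^{n-i'},x_2^{i'})$ for the same reason. Exchanging $a,x,e$ with $b,y,f$ gives the statement for $b$.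
\end{proof}

From now on $n=2t$. The words below are concatenations of \emph{blocks} $a^n$, $b^n$ and copies of $u$. In a colored block some color occurs at least $t$ times; in every coloring we choose one such color for each block and call it the \emph{dominant} color of the block. If blue is dominant in a block $a^n$, the blue letters of the block have value $e_2$; in a block $b^n$, they have value $f_2$. The same holds for red with $e_1,f_1$.

\begin{lemma}[insertion]\label{lem:insertion}
In a colored word let $c^nd^n$, with $\{c,d\}=\{a,b\}$, be adjacent blocks with different dominant colors $C$ and $D$, in this order. Insert any word $v\in B^*$ between them, giving its letters $c$ the color $C$ and its letters $d$ the color $D$. Then the value is unchanged.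
\end{lemma}

\begin{proof}
The letters of color $C$ in the first block form a factor $c^s$, $s\ge t$, of the word of color $C$, and the new letters of color $C$ come immediately after it. So $c^s$ is replaced by a higher power of $c$, which has the same value by \eqref{eq:t}. The letters of color $D$ in the second block form a factor $d^{s'}$, $s'\ge t$, of the word of color $D$, and the new letters of color $D$ come immediately before it, with the same conclusion.
\end{proof}

\begin{lemma}\label{lem:H}
There is $m_0\ge t$ such that $(XY)^m=(XY)^{m_0}$ for all $m\ge m_0$. Hence $\mu$ satisfies \textup{(G2)}, and $H:=(XY)^\omega$ satisfies $HH=H$ and $H=\mu((a^nb^n)^m)$ for all $m\ge m_0$.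
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:letters}, $(XY)^m=\mu((a^nb^n)^m)$. Let $m\ge t$ and take a coloring of $(a^nb^n)^m$. If blue is dominant in all blocks, the blue value is $(e_2f_2)^m=h_2$. Appending an entirely blue $a^nb^n$ gives blue value $(e_2f_2)^{m+1}=h_2$ and leaves the red word unchanged. The same argument applies if red is dominant in all blocks. Otherwise some adjacent blocks $c^nd^n$ have different dominant colors, and Lemma~\ref{lem:insertion} with $v=d^nc^n$ gives a coloring of $(a^nb^n)^{m+1}$ with the same value. So $(XY)^m\subseteq(XY)^{m+1}$ for $m\ge t$, and this increasing sequence of subsets of $M_1\times M_2$ is eventually constant.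
\end{proof}

\subsection{Shuffle: adding a copy of $u$}

Let $p=(a^nb^n)^{m_0}$ and $U=\mu(u)$, so that (G3) for $\mu$ says that $HU$ is aperiodic. The moves below need a copy of $p$ on both sides of each copy of $u$, so we work with
\[
Q_k=H(UH)^k=\mu\big((pu)^kp\big).
\]
From $HH=H$ we get
\begin{equation}\label{eq:Q}
Q_iQ_j=Q_{i+j},\qquad (HU)^i\,Q_l\,(UH)^j=Q_{i+l+j},\qquad Q_kU=(HU)^{k+1}.
\end{equation}
The next lemma says that when one color carries all the blocks, the other can spell any word over $B$, and that the pair $(h_1,h_2)$ can hide any number of copies of $u$.

\begin{lemma}\label{lem:free}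
\textup{(a)} If $r\in R_1$ then $(r,h_2)\in H$, and if $r'\in R_2$ then $(h_1,r')\in H$.

\textup{(b)} $(h_1,h_2)\in Q_k$ for all $k\ge0$.
\end{lemma}

\begin{proof}
(a) Write $r=\varphi_1(c_1\cdots c_l)$ with $c_j\in B$, and let $m\ge\max(m_0,l)$. In $(a^nb^n)^m$ color red one letter $c_j$ in the $j$-th factor $a^nb^n$, for $1\le j\le l$, and color everything else blue. The red value is $r$. Every block keeps at least $n-1\ge t$ blue letters, so the blue value is $(e_2f_2)^m=h_2$. The second statement follows by exchanging the colors.

(b) Since $h_1\in R_1$, part (a) gives $(h_1,h_2)\in H=Q_0$. Coloring the $a$'s of $u$ red and its $b$'s blue gives an element $(x_1^i,y_2^j)\in U$, and $(h_1,h_2)(x_1^i,y_2^j)(h_1,h_2)=(h_1,h_2)$ by \eqref{eq:absorb}. So $(h_1,h_2)\in Q_k$ implies $(h_1,h_2)\in Q_kUH=Q_{k+1}$.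
\end{proof}

\begin{proposition}\label{prop:Q}
Let $\lambda=\max(|M_1|,|M_2|)$. If $k\ge(\lambda+1)t+\lambda$, then $Q_k\subseteq Q_{k+1}$.
\end{proposition}

\begin{proof}
Let $q\in Q_k$ be the value of a coloring of $(pu)^kp$, with dominant colors chosen for the blocks of the $k+1$ copies of $p$.

\emph{Case A: in some copy of $p$ two adjacent blocks $c^nd^n$ have different dominant colors.} Apply Lemma~\ref{lem:insertion} with $v=b^n\,p\,u\,p\,a^n$ if $(c,d)=(a,b)$, and with $v=p\,u\,p$ if $(c,d)=(b,a)$. In both cases the copy of $p$ becomes $(a^nb^n)^{m'}u\,(a^nb^n)^{m''}$ with $m',m''\ge m_0$. By Lemma~\ref{lem:H} the image of the new word under $\mu$ is $Q_{k+1}$, and $q$ is one of its values.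

Assume from now on that in each copy of $p$ all blocks have the same dominant color, and call the copy \emph{blue} or \emph{red} accordingly. As $m_0\ge t$, a blue copy has value $(r,h_2)$ with $r\in R_1$, and a red copy has value $(h_1,r')$ with $r'\in R_2$.

\emph{Case B: two consecutive copies of $p$, the $(i+1)$-st and the $(i+2)$-nd, have different colors.} Lemma~\ref{lem:insertion} does not apply, because a copy of $u$ separates them. But an idempotent $h_1$ and an idempotent $h_2$ are both present, and they can be brought together. Let $(s,s')\in U$ be the value of the copy of $u$ in between; then $s\in R_1$ and $s'\in R_2$. According to the order of the colors, the factor $pup$ has value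
\begin{align*}
(r,h_2)(s,s')(h_1,r')&=(rsh_1,\,h_2s'r')=(rs,h_2)\,(h_1,h_2)\,(h_1,s'r'),\\
\text{or}\quad (h_1,r')(s,s')(r,h_2)&=(h_1sr,\,r's'h_2)=(h_1,r's')\,(h_1,h_2)\,(sr,h_2).
\end{align*}
By Lemma~\ref{lem:free} this value lies in $HQ_2H=Q_2$. The factor $pup$ contains one copy of $u$, so $q\in(HU)^iQ_2(UH)^{k-1-i}=Q_{k+1}$.

It remains to treat the case where all copies of $p$ have the same color. Exchanging the roles of $M_1$ and $M_2$ if necessary, we assume that they are blue. For $1\le i\le k$ let $\gamma_i\in B^*$ be the red subword of the $i$-th factor $pu$.

\emph{Case C: at most $\lambda$ of the $\gamma_i$ are nonempty.} The indices $i$ with $\gamma_i=1$ number at least $k-\lambda\ge(\lambda+1)t$ and form at most $\lambda+1$ intervals, so there are $t$ consecutive factors $pu$, say those numbered $i+1,\dots,i+t$, that are entirely blue. Their total value is $(1,(h_2u_2)^t)=(1,(h_2u_2)^{t+1})$ by \eqref{eq:t}, and this lies in $(HU)^{t+1}$ because $(1,h_2)\in H$ and $(1,u_2)\in U$. Hence $q\in(HU)^i(HU)^{t+1}(HU)^{k-i-t}H=Q_{k+1}$.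

\emph{Case D: more than $\lambda$ of the $\gamma_i$ are nonempty.} Among the indices with $\gamma_i\ne1$ there are two, $i<i'$, with $\varphi_1(\gamma_1\cdots\gamma_i)=\varphi_1(\gamma_1\cdots\gamma_{i'})=:g$. Let $\delta=\gamma_{i+1}\cdots\gamma_{i'}$, which is nonempty because $\gamma_{i'}\neq1$, and let $d=\varphi_1(\delta)$. Then $gd=g$, so $gd^j=g$ for all $j$. The prefix $(pu)^i$ has value $(g,g')$ for some $g'\in M_2$, and the $(i+1)$-st copy of $p$ has value $(r,h_2)$. Since
\[
(g,g')\,(d^j,h_2)\,(r,h_2)=(gr,\,g'h_2)=(g,g')\,(r,h_2),
\]
the factor $(d^j,h_2)$ can be inserted after the prefix without changing $q$. As $u$ is admissible, there is $j$ with $\delta^j=\alpha z\beta$ and $z\in F(u)$, say $u\in z\mathbin{\sqcup\!\sqcup}b^{l}a^{l'}$. Then $(\varphi_1(z),y_2^{l}x_2^{l'})\in U$, and by \eqref{eq:absorb} and Lemma~\ref{lem:free}(a)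
\[
(d^j,h_2)=(\varphi_1(\alpha),h_2)\,(\varphi_1(z),y_2^{l}x_2^{l'})\,(\varphi_1(\beta),h_2)\in HUH=Q_1 .
\]
Therefore $q\in(HU)^i\,Q_1\,Q_{k-i}=Q_{k+1}$.
\end{proof}

By Proposition~\ref{prop:Q} the sets $Q_k\subseteq M_1\times M_2$ increase from some index on, so $Q_k=Q_{k+1}$ for large $k$. Multiplying by $U$ and using \eqref{eq:Q} gives $(HU)^{k+1}=(HU)^{k+2}$, which is (G3) for $\mu$. Thus $\mu$ is good, all intermixed languages are good, and Theorem~\ref{thm:identity} is proved.

\begin{remark}\label{rem:hypotheses}
The identity $I_u$ for $\varphi_1,\varphi_2$ is used only in Case~C, and the admissibility of $u$ only in Case~D. That only two letters occur is used in Lemmas~\ref{lem:insertion} and~\ref{lem:free}: at the boundary of two blocks each color absorbs one letter, and a third letter would be absorbed by neither (see Section~\ref{sec:three}). The proof does not use \eqref{eq:known}. It gives (G1) and (G2) for every pair of distinct letters, and so reproves \eqref{eq:known} when $|A|\ge2$.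
\end{remark}

\section{The language $L_0$: proof of Theorem~\ref{thm:answer}}\label{sec:L0}

A \emph{run} of a word is a maximal factor consisting of a single repeated letter. A word of $\{a,b\}^+$ that starts with $a$ and ends with $b$ is written uniquely as $a^{i_1}b^{j_1}\cdots a^{i_r}b^{j_r}$ with all exponents positive; we call $(i_1,j_1),\dots,(i_r,j_r)$ its \emph{pairs}. The word $ab$ and the words of $T$ start with $a$ and end with $b$, so in a product of such words each factor contributes exactly one pair. Hence a word is in $L_0$ if and only if it is empty, or it lies in $\{a,b\}^+$, starts with $a$, ends with $b$, each of its pairs is $(1,1)$ or has both entries at least $2$, and the number of pairs $(1,1)$ is even.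

Let $\eta$ be the syntactic morphism of $L_0$, $x=\eta(a)$, $y=\eta(b)$. Let $p,q$ be arbitrary words. In each comparison below the two words have the same first letter, the same last letter and the same set of letters, so it suffices to compare their pairs when $p,q\in\{a,b\}^*$ and both words start with $a$ and end with $b$.

\emph{$x^2=x^3$ and $y^2=y^3$.} Passing from $pa^2q$ to $pa^3q$, or from $pb^2q$ to $pb^3q$, changes the length of one run from some $l\ge2$ to $l+1$, and the description of $L_0$ does not distinguish these lengths. So $x$ and $y$ are aperiodic, $x^\omega=x^2$ and $y^\omega=y^2$.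

\emph{$(x^2y^2)^2=x^2y^2$.} In $pa^2b^2q$ let $a^i$ and $b^j$ be the runs that meet in the middle of $a^2b^2$, so $i,j\ge2$. In $pa^2b^2a^2b^2q$ they are replaced by the runs $a^i,b^2,a^2,b^j$. One pair $(i,j)$ is replaced by the two pairs $(i,2),(2,j)$, and membership in $L_0$ is unchanged.

\emph{$(y^2x^2)^2=y^2x^2$.} In $pb^2a^2q$ let $b^j$ and $a^i$ be the runs that meet in the middle of $b^2a^2$. In $pb^2a^2b^2a^2q$ they are replaced by $b^j,a^2,b^2,a^i$. A new pair $(2,2)$ is inserted and the other pairs do not change.

So $x^\omega y^\omega$ and $y^\omega x^\omega$ are idempotent, hence aperiodic. If the two elements in the second identity of \eqref{eq:known} are equal, or if one of them is $1$, the product of their $\omega$-powers is again an idempotent. If $c\in A\setminus\{a,b\}$, no word containing $c$ is in $L_0$, so all words containing $c$ are syntactically equivalent, $\eta(c)$ is a zero of the syntactic monoid, and each instance of \eqref{eq:known} involving $\eta(c)$ reads $0=0$. Thus $L_0$ satisfies \eqref{eq:known}.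

On the other hand $h=(x^\omega y^\omega)^\omega=x^2y^2$, so $(hxy)^k=\eta\big((aabbab)^k\big)$. The word $(aabbab)^k$ has $k$ pairs $(2,2)$ and $k$ pairs $(1,1)$, so it is in $L_0$ if and only if $k$ is even. Hence $(hxy)^k\neq(hxy)^{k+1}$ for all $k$, and \eqref{eq:third} fails by Lemma~\ref{lem:aperiodic}. By Theorem~\ref{thm:identity}, $L_0$ is not intermixed. This proves Theorem~\ref{thm:answer} and answers the Problem negatively for $|A|\ge2$.

\section{Non-admissible words: proof of Theorem~\ref{thm:classification}}\label{sec:converse}

One direction is Theorem~\ref{thm:identity}. Let $u\in B^*$, $B=\{a,b\}$, be non-admissible. We construct an intermixed language that violates $I_u$, as the shuffle of a red language that cannot hide a copy of $u$ and a blue language that checks an alternation of two markers.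

\subsection{The red language and the two markers}

Choose $\delta\in B^+$ such that no power of $\delta$ has a factor in $F(u)$, and let $\rho$ be its primitive root. Every power of $\rho$ is a prefix of a power of $\delta$, so
\begin{equation}\label{eq:rho}
\text{no factor of a power of $\rho$ lies in $F(u)$.}
\end{equation}
Let $i_a$ and $i_b$ be the numbers of $a$'s and of $b$'s in $u$. From $u\in a^{i_a}\mathbin{\sqcup\!\sqcup}b^{i_b}$ we get $a^{i_a},b^{i_b}\in F(u)$. If $\rho$ contained only one of the two letters, one of these words would be a factor of a power of $\rho$. So $\rho$ contains both letters.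

A word $w\in B^*$ outside $b^*a^*$ has an $a$ somewhere before a $b$. Removing all its leading $b$'s and all its trailing $a$'s leaves a word $\mathrm{core}(w)\in aB^*b$ with $w\in b^*\,\mathrm{core}(w)\,a^*$. The core is what remains visible of $w$ between a long block of $b$'s and a long block of $a$'s.

By \eqref{eq:rho}, $1\notin F(u)$, so $u\notin b^*a^*$. Let $v=\mathrm{core}(u)$, write $u=b^i\,v\,a^j$ and $v=av^-$, and let $u^-=b^i\,v^-a^j$ be $u$ with the first letter of its core deleted. Then $u\in a\mathbin{\sqcup\!\sqcup}u^-$. If $u^-$ were in $b^*a^*$ we would have $a\in F(u)$, against \eqref{eq:rho}, since $a$ is a factor of $\rho$. So $v'=\mathrm{core}(u^-)$ is defined. It is a factor of $v^-$, so $|v'|<|v|$ and $v'\ne v$. For $u=aabb$ and $\rho=ab$ these markers are $v=aabb$ and $v'=abb$, as in Section~\ref{sec:idea}.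

Let $N=|u|+1$, which exceeds the length of every subword of $u$, and put
\[
S=(a^Na^*b^Nb^*)^+,\qquad K=(S\,v\,S\,v')^*S,\qquad L=\rho^*\mathbin{\sqcup\!\sqcup}K .
\]
Note that $Sb^*\subseteq S$ and $a^*S\subseteq S$.

\subsection{The blue language is star-free}

Call a position of a word \emph{long} if it lies in a run of length at least $N$, and \emph{short} otherwise. A \emph{gap} is a maximal interval of short positions.

\begin{lemma}\label{lem:gaps}
Let $w=s_0\kappa_1s_1\cdots\kappa_ks_k$ with $k\ge0$, $s_0,\dots,s_k\in S$ and $\kappa_1,\dots,\kappa_k\in aB^*b$ of length less than $N$. Then the gaps of $w$ are exactly the displayed occurrences of $\kappa_1,\dots,\kappa_k$.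
\end{lemma}

\begin{proof}
All positions of the $s_i$ are long. The word $\kappa_i$ starts with $a$ and is preceded by a $b$, and it ends with $b$ and is followed by an $a$. So the runs of $w$ that meet $\kappa_i$ are contained in $\kappa_i$ and have length less than $N$.
\end{proof}

\begin{lemma}\label{lem:K}
A word $w\in B^*$ is in $K$ if and only if
\begin{itemize}
\item[$(\alpha)$] $w$ is nonempty, its first position is a long $a$ and its last position is a long $b$;
\item[$(\beta)$] each gap is immediately preceded by a long $b$, is immediately followed by a long $a$, and spells $v$ or $v'$;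
\item[$(\gamma)$] if there is a gap, the first gap spells $v$, the last gap spells $v'$, and consecutive gaps spell different words.
\end{itemize}
Consequently $K$ is star-free and $L$ is an intermixed language of $A^*$.
\end{lemma}

\begin{proof}
If $w\in K$, Lemma~\ref{lem:gaps} identifies its gaps as $v,v',\dots,v,v'$, and the three conditions hold. Conversely, assume them. A maximal interval of long positions is a union of consecutive runs of length at least $N$. By $(\alpha)$ and $(\beta)$ it starts with $a$ and ends with $b$, so it spells a word of $S$. Hence $w\in S\kappa_1S\cdots\kappa_kS$, where the $\kappa_i\in\{v,v'\}$ are the gaps, and $(\gamma)$ says that they read $v,v',\dots,v,v'$. So $w\in K$.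

By the theorem of McNaughton and Papert \cite{MP}, a language is star-free if and only if it is the set of words satisfying a first-order sentence whose variables range over positions and whose atomic formulas are $i<j$, $i=j$ and ``position $i$ carries the letter $c$''. In this logic ``$j=i+1$'' is expressed by saying that $i<j$ and no position lies strictly between. ``Position $i$ is long'' says that there are $N$ successive positions, one of which is $i$, carrying the same letter. ``$[i,j]$ is a gap'' says that $i\le j$, all positions from $i$ to $j$ are short, and the positions $i-1$ and $j+1$ are long if they exist. ``$[i,j]$ spells $v$'' says that there are $|v|$ successive positions, the first $i$ and the last $j$, carrying the letters of $v$. Two gaps are consecutive if all positions strictly between them are long, and a gap is first (last) if all earlier (later) positions are long. So $(\alpha)$--$(\gamma)$ are first-order, and $K$ is star-free in $B^*$, hence in $A^*$. The language $\rho^*$ is star-free by Lemma~\ref{lem:primitive}, so $L$ is intermixed.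
\end{proof}

\subsection{The shuffle counts the copies of $u$}

\begin{proposition}\label{prop:count}
Let $n\ge N+|\rho|$, $m\ge|\rho|$, $p=(a^nb^n)^m$ and $w_k=(pu)^kp$. Then $w_k\in L$ if and only if $k$ is even.
\end{proposition}

\begin{proof}
Suppose $w_k$ is colored with red word in $\rho^*$ and blue word in $K$. A factor of length $|\rho|$ of a power of $\rho$ is a cyclic shift of $\rho$ and contains both letters, so the runs of the red word have length less than $|\rho|$. The red letters of a block $a^n$ or $b^n$ of $p$ lie in a single run of the red word, so each block has more than $n-|\rho|\ge N$ blue letters, and the blue subword of each copy of $p$ is in $S$. Let $z_i$ and $z_i'$ be the red and the blue subword of the $i$-th copy of $u$. Then $u\in z_i\mathbin{\sqcup\!\sqcup}z_i'$, and $z_i$ is a factor of the red word. If $z_i'\in b^*a^*$ then $z_i\in F(u)$, against \eqref{eq:rho}. So $\kappa_i=\mathrm{core}(z_i')$ is defined and $|\kappa_i|\le|u|<N$. Since $Sb^*\subseteq S$ and $a^*S\subseteq S$, the blue word lies in $S\kappa_1S\cdots\kappa_kS$. By Lemma~\ref{lem:gaps} its gaps are $\kappa_1,\dots,\kappa_k$, and by Lemma~\ref{lem:K} they read $v,v',\dots,v,v'$.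 So $k$ is even.

Conversely let $k=2l$ and write $\rho=\rho'a\rho''$. For $1\le i\le l$, color red the first letter of the core $v$ in the $2i$-th copy of $u$. In the copy of $p$ just before it, which is the $2i$-th, color red letters spelling $\rho'$, and in the copy just after it, which is the $(2i+1)$-st, color red letters spelling $\rho''$, taking at most one letter from each factor $a^nb^n$; this is possible since $m\ge|\rho|$. No copy of $p$ is used twice. Color everything else blue. The red word is $(\rho'a\rho'')^l=\rho^l$. Each block keeps at least $n-1\ge N$ blue letters, so the blue subword of each copy of $p$ is in $S$. The blue subwords of the copies of $u$ are alternately $u\in b^*va^*$ and $u^-\in b^*v'a^*$. Hence the blue word lies in $(SvSv')^lS\subseteq K$, and $w_k\in L$.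
\end{proof}

Let $\eta$ be the syntactic morphism of $L$, $x=\eta(a)$, $y=\eta(b)$, $h=(x^\omega y^\omega)^\omega$. Take for $n=m$ an exponent of the syntactic monoid with $n\ge N+|\rho|$. Then $\eta(p)=h$ and $\eta(w_k)=(h\,\eta(u))^kh$. If $I_u$ held, Lemma~\ref{lem:aperiodic} would give $\eta(w_k)=\eta(w_{k+1})$ for large $k$, whereas exactly one of $w_k,w_{k+1}$ is in $L$. So the intermixed language $L$ violates $I_u$, and Theorem~\ref{thm:classification} is proved.

\section{Three letters}\label{sec:three}

The insertion lemma rests on a match between two colors and two letters. With three letters even the analogue of the second identity of \eqref{eq:known} fails.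

\begin{proposition}\label{prop:three}
Let $a,b,c$ be distinct letters of $A$. Then
\[
(a^+b^+c^+)^*\cap\big((a^+c^+b^+)^*\mathbin{\sqcup\!\sqcup}(b^+a^+c^+)^*\big)=\big((a^+b^+c^+)^2\big)^* .
\]
This language is intermixed, and its syntactic morphism, with $x,y,z$ the images of $a,b,c$, violates $(x^\omega y^\omega z^\omega)^{\omega+1}=(x^\omega y^\omega z^\omega)^\omega$.
\end{proposition}

\begin{proof}
Both sides contain the empty word. Let $w\in(a^+b^+c^+)^r$ with $r\ge1$; it has $3r$ runs, whose letters follow the cycle $a\to b\to c\to a$. Suppose $w$ is colored with red word in $(a^+c^+b^+)^*$ and blue word in $(b^+a^+c^+)^*$. In both words a letter is followed by itself or by its successor in the opposite cycle $a\to c\to b\to a$. If one color occurred in two consecutive runs of $w$, its word would have one of the factors $ab$, $bc$, $ca$, which is excluded. Every run contains some color and has a neighboring run, so every run is monochromatic and the colors of the runs alternate. The blue word does not start with $a$, so the first run is red: odd-numbered runs are red and even-numbered runs are blue. The last run consists of $c$'s and the red word ends with $b$, so the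 last run is blue, $3r$ is even and $r$ is even. Conversely, let $r$ be even and color odd-numbered runs red and even-numbered runs blue. In each factor from $a^+b^+c^+a^+b^+c^+$ red reads a word of $a^+c^+b^+$ and blue a word of $b^+a^+c^+$, so $w$ is in the shuffle.

With $C=\{a,b,c\}$ we have $(a^+b^+c^+)^+=(aC^*\cap C^*c)\setminus C^*\{ac,ba,cb\}C^*$, so $(a^+b^+c^+)^*$ is star-free, and the other two starred languages are obtained from it by permuting the letters. So the language is intermixed. If $n$ is an exponent of its syntactic monoid, then $(x^\omega y^\omega z^\omega)^k$ is the image of $(a^nb^nc^n)^k$, which is in the language if and only if $k$ is even. Hence $x^\omega y^\omega z^\omega$ is not aperiodic.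
\end{proof}

Theorem~\ref{thm:classification} settles which identities of the form $I_u$ are laws of intermixed languages. We do not claim that adding the identities $I_u$, $u$ admissible, to \eqref{eq:known} yields a characterization of the intermixed languages.

\begin{thebibliography}{9}

\bibitem{MP}
McNaughton and Papert, \emph{Counter-Free Automata}, 1971.

\bibitem{shuffle}
\emph{Shuffle product of regular languages: results and open problems},
\texttt{https://www.liafa.jussieu.fr/\~{}jep/PDF/ShuffleCAI.pdf}.

\end{thebibliography}
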